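# A finitely presented group that fails Property $(\tau)$ although all its finite-index subgroups have finite abelianization

## 1. Two theorems on one finitely presented group

For a closed Riemannian manifold $N$, let $\lambda_1(N)$ denote the smallest positive eigenvalue of the Laplacian on $N$. Covers are connected.

**Theorem 1.** There is a finitely presented perfect group $\Gamma$ such that

(a) every finite-index subgroup of $\Gamma$ has finite abelianization;

(b) if $V$ is a closed Riemannian manifold with $\pi_1(V)=\Gamma$, then $V$ has finite covers $V_D$ $(D=1,2,\dots)$ with $\lambda_1(V_D)\to 0$. So $\Gamma$ does not have Property $(\tau)$.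

**Theorem 2.** The group $\Gamma$ constructed below also satisfies:

(i) there are finite-index normal perfect subgroups $\Gamma=M_0\ge M_1\ge\cdots$ such that every finite-index subgroup contains some $M_d$;

(ii) for every finite-index $H\le\Gamma$ and every field $\mathbb K$, every homomorphism $H\to GL_m(\mathbb K)$ has finite image;

(iii) the covers in (b) have degrees $N_D\to\infty$ and $\lambda_1(V_D)\le C(\log N_D)^A/N_D$, with constants $A,C$ ($C$ depending on $V$).

Here is what this says. The paper "Finite Covering Spaces of 3-Manifolds" (http://people.maths.ox.ac.uk/lackenby/icm15310.pdf) asks: if a finitely presented group does not have Property $(\tau)$, must it have a finite-index subgroup with positive first Betti number? The first Betti number of a finitely generated group is the rank of its abelianization, so (a) says that every finite-index subgroup of $\Gamma$ has first Betti number zero, while (b) says that $\Gamma$ fails $(\tau)$. So the answer is no. Theorem 2 adds that the finite quotients of $\Gamma$ are controlled by one descending chain, that no finite-index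 subgroup has an infinite linear image over any field, and that the eigenvalues go to zero almost as fast as the reciprocal of the degree.

## 2. Property $(\tau)$ in the easiest cases

**Definition (Property $(\tau)$).** Let $\Gamma$ be a finitely presented group, realized as $\pi_1(V)$ for a closed Riemannian manifold $V$ (such a $V$ always exists). The group $\Gamma$ has Property $(\tau)$ if $\inf\lambda_1(V')>0$, where $V'$ ranges over all finite covers of $V$.

This does not depend on $V$ or on its metric, and the definition extends to finitely generated groups. We use as known that if $\Gamma\to\overline\Gamma$ is a surjection of finitely generated groups and $\overline\Gamma$ does not have $(\tau)$, then neither does $\Gamma$.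

Take $\Gamma=\mathbb Z$ and $V=\mathbb R/\mathbb Z$. The cover of degree $N$ is a circle of length $N$, with $\lambda_1=(2\pi/N)^2\to0$. So $\mathbb Z$ fails $(\tau)$. If a finitely generated $\Gamma$ has a finite-index subgroup $H$ with positive first Betti number, then $H$ maps onto $\mathbb Z$, so $H$ fails $(\tau)$. When $H=\pi_1(V')$, the covers of $V'$ are covers of $V$, so $\Gamma$ fails $(\tau)$ too. The question asks for the converse.

Let us try some groups. An infinite finitely generated abelian group maps onto $\mathbb Z$, so it is no counterexample. A group with only finitely many finite-index subgroups, for instance a finite group, has $(\tau)$, because the infimum is over finitely many positive numbers. So a counterexample needs infinitely many finite-index subgroups, all with finite abelianization.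

How does one make $(\tau)$ fail without a map to $\mathbb Z$? Let a finitely generated group act transitively on finite sets $E_D$, and suppose that there are subsets $B_D\subset E_D$, each about half of $E_D$, such that each generator carries only a vanishing proportion of the points of $E_D$ into or out of $B_D$. Then the covers belonging to point stabilizers have $\lambda_1\to0$; Section 12 proves the instance we need. For $\mathbb Z$ one may take $E_D=\mathbb Z/D$ and $B_D$ a half interval: the generator $+1$ moves one point in and one point out.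

In our example $E_D$ will consist of strings of length $D$, the generators change the beginning of a string, and $B_D$ is described by the end of the string. Such groups can be generated by alternating groups, hence can be perfect.

## 3. Central extensions and the double cover of the alternating group

Conventions: $[x,y]=xyx^{-1}y^{-1}$, and permutations are composed right to left. If a finite group of order $N$ is generated by a set, every element is a product of fewer than $N$ generators, without inverses: in a shortest product the partial products, including the empty one, are distinct. We use three standard facts.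

- Carmichael's presentation (Coxeter–Moser, *Generators and Relations*, §6.3): $\mathrm{Alt}(N)=\langle e_3,\dots,e_N\mid e_i^3=(e_ie_j)^2=1\ (i\ne j)\rangle$ via $e_i=(1\,2\,i)$.
- Schur: for $n\ge 8$ the universal central extension $\tilde A_n\to A_n$ has kernel $\{\pm1\}$ of order $2$.
- Universal central extensions (Milnor, *Introduction to Algebraic K-theory*, §5): a perfect group $G=F/R$, with $F$ free, has a universal central extension $U\to G$ with kernel $H_2(G)=(R\cap[F,F])/[F,R]$; the group $U$ is perfect, and every central extension of $U$ splits.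

For example, $G\times C\to G$ with $C$ abelian is a central extension that splits, whereas $\tilde A_n\to A_n$ does not split: otherwise $\tilde A_n\cong A_n\times\{\pm1\}$ would not be perfect.

The next three rules compare and lift homomorphisms when we know them only up to central elements.

**(LP)** Let $U$ be a universal central extension of a perfect group and $C\le Z(P)$. Every homomorphism $f:U\to P/C$ lifts uniquely to $U\to P$.

Proof: the pullback $\{(u,p)\in U\times P: f(u)=pC\}\to U$ is a central extension with kernel $C$. It splits, and the second coordinate of a splitting is a lift. Two lifts differ by a homomorphism $U\to C$, which is trivial because $U$ is perfect and $C$ is abelian.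

**(PP)** Let $H$ be perfect and $\varphi,\psi:H\to K$ homomorphisms with $\varphi(h)\in\psi(h)Z(K)$ for all $h$ in a generating set. Then $\varphi=\psi$.

Proof: the relation holds on a subgroup, hence for all $h$. Then $h\mapsto\varphi(h)\psi(h)^{-1}$ is a homomorphism from $H$ to the abelian group $Z(K)$, so it is trivial.

**(U)** Let $H$ be perfect, generated by $S$, and let $\varphi,\psi:H\to K$ be homomorphisms with $\varphi(s)=g_s\zeta_s$ and $\psi(s)=g_s\zeta'_s$, where the $\zeta_s$ commute with all $g_t$ and all $\zeta_t$, and the $\zeta'_s$ commute with all $g_t$ and all $\zeta'_t$. Then $\varphi=\psi$.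

Proof: for words $w,w'$ in $S^{\pm1}$ the factors $\zeta$ drop out of commutators, so $\varphi([w,w'])=[w(g),w'(g)]=\psi([w,w'])$. Commutators generate $H$. Note that (U) does not require the $\zeta_s$ to be central in $K$.

Now let $n\ge8$. A 3-cycle $s\in A_n$ has two lifts $\pm g$ to $\tilde A_n$, and $(-g)^3=-g^3$, so exactly one lift has cube $1$. Call it $\hat s$. By uniqueness, conjugating $\hat s$ by a lift of $\theta\in A_n$ gives $\widehat{\theta s\theta^{-1}}$, and $\widehat{s^{-1}}=\hat s^{-1}$. For $J\subset\{1,\dots,n\}$ let $\tilde A_J=\langle\hat s: s\text{ a 3-cycle on }J\rangle$.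

**Lemma 1.** (1) $\tilde A_J$ is perfect if $|J|\ge5$, and $\tilde A_{\{1,\dots,n\}}=\tilde A_n$. (2) If $i,j,k,l$ are distinct, $s_1=(i\,j\,k)$ and $s_2=(i\,j\,l)$, then $(\hat s_1\hat s_2)^2=-1$. In particular $-1\in\tilde A_J$ if $|J|\ge4$. (3) Every proper normal subgroup of $\tilde A_n$ lies in $\{\pm1\}$.

*Proof.* (1) We first compute a commutator that will be used often:
$$[(1\,2\,3),(3\,4\,5)]=(1\,4\,5)(3\,5\,4)=(1\,4\,3).\tag{1}$$
So on five points of $J$ any 3-cycle is $s=[s_1,s_2]$ with 3-cycles $s_1,s_2$ on $J$. Then $[\hat s_1,\hat s_2]=\pm\hat s$ for one sign, and $(\pm\hat s)^4=\hat s$, so $\hat s$ is a product of commutators in $\tilde A_J$. For $J=\{1,\dots,n\}$ we have $\tilde A_n=\tilde A_J\{\pm1\}$, because 3-cycles generate $A_n$. As $\tilde A_n$ is perfect, $\tilde A_n=[\tilde A_J,\tilde A_J]\subset\tilde A_J$.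

(2) The permutation $s_1s_2=(i\,k)(j\,l)$ has square $1$, so $(\hat s_1\hat s_2)^2\in\{\pm1\}$. By conjugation this sign is the same for all choices of $i,j,k,l$. If it were $+1$, then $e_i\mapsto\hat e_i$ would satisfy Carmichael's relations and split $\tilde A_n\to A_n$, which is impossible.

(3) If a normal subgroup $N$ is not contained in $\{\pm1\}$, it maps onto the simple group $A_n$. So $\tilde A_n=N\{\pm1\}$ and $\tilde A_n=[\tilde A_n,\tilde A_n]\subset N$. $\square$

## 4. Prefix changes on strings: the group $\mathbb A$

**Definition (the monoid).** Let $\mathcal C=\{a,a'\}^*\times\mathbb N^r$, a free monoid times a free abelian monoid. Its letters are $a,a',c_1,\dots,c_r$, and the $c_j$ are the central letters. Let $\mathcal C_d$ be the set of elements of length $d$, so $\mathcal C_0=\{1\}$. Write $y\mid m$ if $m\in y\mathcal C$. Distinct letters $y,y'$ are incompatible if $\{y,y'\}=\{a,a'\}$, and compatible otherwise.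

For example, $ac_1a'=c_1aa'=aa'c_1$ is divisible by $a$ and by $c_1$, but not by $a'$. The monoid $\mathcal C$ is cancellative. If $y,y'$ are incompatible, then $y\mathcal C\cap y'\mathcal C=\emptyset$, since the first letter of the $\{a,a'\}$-part differs. If they are compatible, then $yy'=y'y$, and $y'\mid y\xi\iff y'\mid\xi$: if $y'$ is central, its exponent is the same in $y\xi$ and $\xi$; if $y'\in\{a,a'\}$, then $y$ is central and the $\{a,a'\}$-parts of $y\xi$ and $\xi$ are equal. Two words in the letters represent the same element exactly when they are related by interchanges of adjacent distinct compatible letters, since one can sort all central letters to the right.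

**Definition (symbols).** Let $I=\{1,\dots,n\}$, $Y=I\times\mathcal C$, and $E_D=I\times\mathcal C_D$, a finite set. An element $p=(i,m)$ of $Y$ is a symbol of index $i$ and degree $|m|$. Put $p\xi=(i,m\xi)$ for $\xi\in\mathcal C$. For $\kappa\in\mathcal C^I$ put $\kappa(i,m)=(i,\kappa_im)$, and for $g\in\mathrm{Sym}(I)$ put $g(i,m)=(g(i),m)$.

**Definition (prefix changes).** For symbols $p,q,w$ of equal degree and distinct indices, let $\sigma(p,q,w)\in\mathrm{Sym}(Y)$ be the product of the 3-cycles $(p\xi\;q\xi\;w\xi)$, $\xi\in\mathcal C$.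

These 3-cycles are disjoint by cancellation. So $\sigma(p,q,w)$ preserves every $E_D$, is trivial on $E_D$ for $D<\deg p$, and is the 3-cycle $(p\,q\,w)$ on $E_{\deg p}$. It therefore determines its triple up to cyclic rotation.

As an example, let $r=1$, $n=3$, $c=c_1$. On $E_2$ the permutation $\sigma((1,a),(2,c),(3,a'))$ is the product of
$$((1,aa)\;(2,ca)\;(3,a'a)),\quad((1,aa')\;(2,ca')\;(3,a'a')),\quad((1,ac)\;(2,cc)\;(3,a'c)).$$
Ask of each string whether its $\{a,a'\}$-part is nonempty and ends in $a$. In the first cycle always yes, in the second always no. Only in the third, where the $\{a,a'\}$-part has length at most $1$, does the answer change. This is why $(\tau)$ will fail.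

**(P)** More generally, if $p_1,\dots,p_k$ have equal degree and distinct indices, then $\mathrm{Alt}\{p_1,\dots,p_k\}$ acts on $Y$ by $p_j\xi\mapsto\theta(p_j)\xi$, fixing all other points. The 3-cycle $(p\,q\,w)$ acts as $\sigma(p,q,w)$.

**Definition (shifts).** For $\kappa\in\mathcal C^I$ the map $p\mapsto\kappa p$ is injective on $Y$. Transport of structure along it, extended by the identity off the image, gives an injective homomorphism $L^{\mathbb A}_\kappa:\mathrm{Sym}(Y)\to\mathrm{Sym}(Y)$.

We have $L^{\mathbb A}_\kappa L^{\mathbb A}_{\kappa'}=L^{\mathbb A}_{\kappa\kappa'}$, the product being taken index by index. If all $\kappa_i$ have equal length, then $L^{\mathbb A}_\kappa\sigma(p,q,w)=\sigma(\kappa p,\kappa q,\kappa w)$, since $\kappa(p\xi)=(\kappa p)\xi$. For example, if $\kappa_1=a$, $\kappa_2=c_1$, $\kappa_3=a'$, then $L^{\mathbb A}_\kappa$ sends $\sigma((1,1),(2,1),(3,1))$ to $\sigma((1,a),(2,c_1),(3,a'))$.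

**Definition (the group $\mathbb A$).** Let $X$ be the finite set of all $\sigma(p,q,w)$ of degree at most $1$, and $\mathbb A=\langle X\rangle\le\mathrm{Sym}(Y)$. For $J\subset I$ let $X_J$ be the set of elements of $X$ with all indices in $J$.

Then $X=X^{-1}$. The group $\mathrm{Sym}(I)$ acts on $\mathbb A$ by conjugation, and $g\cdot\sigma(p,q,w)=\sigma(gp,gq,gw)$. For $\kappa\in\mathcal C_0^I\cup\mathcal C_1^I$ and a 3-cycle $s=(i\,j\,k)$ on $I$ put
$$\alpha_\kappa(s)=\sigma((i,\kappa_i),(j,\kappa_j),(k,\kappa_k))\in X .$$
Every element of $X$ has this form. Let $\mathbf1$ be the element of $\mathcal C^I_0$. Then $\alpha_{\mathbf1}(s)$ is the permutation $p\mapsto sp$ of $Y$, and $\alpha_\kappa(s)=L^{\mathbb A}_\kappa(\alpha_{\mathbf1}(s))$ for $\kappa\in\mathcal C_1^I$.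

The next lemma shows that the shifts preserve $\mathbb A$, with an explicit bound on word length.

**Lemma 2.** Let $\ell_0=14400$, $r\ge2$, $n\ge10$. Every $\sigma(u,v,w)$ of degree $2$ is a product of at most $\ell_0$ elements of $X_J$, for every $J\subset I$ containing its indices with $|J|\ge10$.

*Proof.* **Step 1.** This step makes elements of degree $2$ as commutators. Let $y\ne z$ be compatible letters, $i,j,k,j_1,j_2\in J$ distinct, and $y_1,z_1$ letters. Put $f=\sigma((i,y_1),(j_1,y_1),(k,y))$ and $g=\sigma((k,z),(j,z_1),(j_2,z_1))$. A cycle of $f$ and a cycle of $g$ can meet only at index $k$, in a point $(k,y\xi)=(k,z\xi')$. Then $z\mid\xi$ by compatibility, so $\xi=z\xi''$, and the point is $(k,yz\xi'')$. There the two cycles are $(1\,2\,3)$ and $(3\,4\,5)$ with $1=(i,y_1z\xi'')$, $3=(k,yz\xi'')$, $4=(j,z_1y\xi'')$. Each cycle of $f$ meets at most one cycle of $g$, and conversely, so (1) gives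
$$[f,g]=\sigma((i,y_1z),(j,z_1y),(k,yz)).\tag{2}$$

**Step 2.** This step reaches an arbitrary degree-2 symbol together with two standard ones. Let $v_1=(p,c_1c_2)$, $v_2=(q,c_1c_2)$, $u=(i,y_1z)$, with $i,p,q\in J$ distinct and $y_1,z$ arbitrary letters. We claim that $\sigma(u,v_1,v_2)$ is a product of at most $240$ elements of $X_J$. If $z=c_1$, then (2) with $y=c_2$, $z_1=c_1$, $j=p$, $k=q$ gives $\sigma(u,v_1,v_2)$ as a product of $4$ elements. If $z\ne c_1$, then (2) with $y=c_1$, $z_1=c_2$ gives $\sigma(u,v',u')$ with $v'=(p',c_1c_2)$, $u'=(k',zc_1)$, for any new $p',k'\in J$. By the first case we also have $\sigma(u',v_1,v_2)$. The 3-cycles $(u\,v'\,u')$ and $(u'\,v_1\,v_2)$ have one common point. They generate a subgroup of the alternating group on these five symbols that contains a 5-cycle (their product) and a 3-cycle, so its order is divisible by $15$. Since $A_5$ has no subgroup of order $15$ or $30$, they generate the whole group. By (P), $\sigma(u,v_1,v_2)$ is a product of at most $60$ of these two elements, each a product of $4$.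

**Step 3.** This step treats a general $\sigma(u,v,w)$. Choose $v_1,v_2$ as in Step 2 with new indices in $J$. The 3-cycles $(u\,v_1\,v_2)$, $(v\,v_1\,v_2)$, $(w\,v_1\,v_2)$ generate $\mathrm{Alt}\{u,v,w,v_1,v_2\}$. By (P) the length is at most $60\cdot240=\ell_0$. $\square$

Hence $L^{\mathbb A}_\kappa(\mathbb A)\subset\mathbb A$ for $\kappa\in\mathcal C_1^I$, and by induction on the degree $\mathbb A$ contains all $\sigma(p,q,w)$.

## 5. What $\mathbb A$ gives, and where finite presentation breaks the argument

The sensible first candidate is $\mathbb A$ itself. It is perfect, since each $x\in X$ lies in a copy of $A_n$ by (P). It acts on every $E_D$, almost preserving the last letter of the $\{a,a'\}$-part. Its finite quotients can be attacked as follows.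

Let $N\lhd\mathbb A$ have finite index and $2^d>|\mathbb A/N|$. Fix symbols $t_1,t_2,t_1',t_2'$ of degree $d$ at the indices $2,3,4,5$, and put $x_\alpha=\sigma((1,\alpha),t_1,t_2)$ for $\alpha\in\{a,a'\}^d$. Two of these, $x_\alpha$ and $x_\beta$ with $\alpha\ne\beta$, agree modulo $N$. Let $v=\sigma((1,\beta),t_1',t_2')$. The supports of $x_\alpha$ and $v$ are disjoint, because $\alpha\xi\ne\beta\xi'$ always. So $[x_\alpha,v]=1$ and $[x_\beta,v]\in N$. But $[x_\beta,v]$ is a nontrivial element of the alternating group on the five symbols $(1,\beta),t_1,t_2,t_1',t_2'$, by (P). Alternating groups on at least five symbols are simple. So $N$ contains $\sigma(z_1,z_2,z_3)$ for all symbols $z_1,z_2,z_3$ of degree $d$ at distinct indices outside $\{1,\dots,5\}$: use the eight symbols together. Given any $\sigma(u,v,w)$ of degree $d$, choose such $z_i$ at indices different from those of $u,v,w$; the alternating group on $u,v,w,z_1,z_2,z_3$ meets $N$ nontrivially, so $\sigma(u,v,w)\in N$. So a finite-index normal subgroup contains everything of some degree.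

What is missing is a finite presentation: nothing above provides one for $\mathbb A$. The obvious remedy is to keep only the relations of bounded length, that is, to take
$$\langle X\mid\text{words of length}\le\Lambda\text{ in }X^{\pm1}\text{ that are trivial in }\mathbb A\rangle .$$
This group maps onto $\mathbb A$, so it still acts on all $E_D$. But its finite quotients need not factor through $\mathbb A$, so the argument above must be run inside the new group. For this one needs elements of every degree in it, and relations between them in every degree. In $\mathbb A$ both come from the shifts $L^{\mathbb A}_\kappa$.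

Here the attempt stops. On words, a shift replaces each generator by a word of length up to $\ell_0$. If $\rho$ is a defining relator of length $\Lambda$, its shift is trivial in $\mathbb A$, but may have length up to $\ell_0\Lambda>\Lambda$. Nothing says that the shift is a consequence of the relators we kept. Raising $\Lambda$ raises both sides, so it does not help. The shifts are not known to be defined on the truncated group.

Two observations get past this. A relator of length at most $\Lambda$ involves at most $3\Lambda$ letters, so if there are more than $3\Lambda$ central letters, some central letter $c$ is absent from it, and multiplication by $c$ commutes with all generators in the relator. This will show that a shifted relator, while possibly nontrivial, is central in the subgroup where the shift takes its values. And central errors disappear on passing to a universal central extension, by (LP).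

## 6. An absent central letter makes shifted relators central

**Shifts on words.** For each $\sigma(u,v,w)$ of degree $2$ fix a word $W(\sigma(u,v,w))$ in $X$, without inverses, of length at most $\ell_0$ representing it. For $\kappa\in\mathcal C_1^I$ let $L^0_\kappa$ be the endomorphism of the free group $F(X)$ that sends $x\in X$ of degree $0$ to the generator $L^{\mathbb A}_\kappa(x)\in X$, and $x\in X$ of degree $1$ to the word $W(L^{\mathbb A}_\kappa x)$. If $w\in F(X)$ has value $\bar w\in\mathbb A$, then $L^0_\kappa(w)$ has value $L^{\mathbb A}_\kappa(\bar w)$. If $\kappa,\kappa'$ agree on the indices of $x$, then $L^0_\kappa(x)=L^0_{\kappa'}(x)$ as words. For a central letter $c$ put $R_c=L^0_{(c,\dots,c)}$.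

**Definition (the group $\Gamma_0$).** Fix $\Lambda=10^{10}$, $r=3\Lambda+3$, $n=6\Lambda+100$. Let
$$\Gamma_0=\langle X\mid\text{all words of length}\le\Lambda\text{ in }X^{\pm1}\text{ that are trivial in }\mathbb A\rangle .$$

It is finitely presented and maps onto $\mathbb A$. We now list the relations in $\Gamma_0$ that will be used. Each is true in $\mathbb A$ and, as a relator or a set of relators, has length at most $\Lambda$. Here $s$ is a 3-cycle in $A_n$; $x,z\in X$; $\kappa,\kappa',\kappa'',\kappa'''\in\mathcal C_1^I$ unless otherwise stated; words are read in $\Gamma_0$.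

- **(Q1)** For $\kappa\in\mathcal C_0^I\cup\mathcal C_1^I$, $\alpha_\kappa$ extends to a homomorphism $A_n\to\Gamma_0$.
- **(Q2)** For $\kappa'\in\mathcal C_0^I\cup\mathcal C_1^I$, the map $s\mapsto L^0_\kappa(\alpha_{\kappa'}(s))$ extends to a homomorphism $A_n\to\Gamma_0$.
- **(Q3)** If $c$ is a central letter not occurring in the symbols of $x$, then $xR_c(z)x^{-1}=R_c(x)R_c(z)R_c(x)^{-1}$.
- **(Q4)** $\alpha_\kappa(s)L^0_\kappa(x)\alpha_\kappa(s)^{-1}=L^0_\kappa(s\cdot x)$.
- **(Q5)** $\alpha_{\mathbf1}(s)x\alpha_{\mathbf1}(s)^{-1}=s\cdot x$ and $\alpha_{\mathbf1}(s)L^0_\kappa(x)\alpha_{\mathbf1}(s)^{-1}=L^0_{s\kappa}(s\cdot x)$, where $(s\kappa)_{s(i)}=\kappa_i$.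
- **(Q6)** $L^0_\kappa(L^0_{\kappa'}(x))=L^0_{\kappa''}(L^0_{\kappa'''}(x))$ if $\kappa_i\kappa'_i=\kappa''_i\kappa'''_i$ in $\mathcal C$ for all $i$.
- **(Q7)** If $x\in X_J$ and $|J|\ge10$, then $L^0_\kappa(x)$ equals a word in $X_J$.
- **(Q8)** Elements of $X$ with disjoint index sets commute.
- **(Q9)** Let $g=\sigma(p,q,(k,y))$ and $h=\sigma((k,y'),(k^*,y^*),(k^\circ,y^\circ))$ in $X$ have degree $1$, five distinct indices, and $y\ne y'$. If $y,y'$ are incompatible, $hgh^{-1}=g$. If they are compatible, $hgh^{-1}=g\,W(g_1)^{-1}W(g_1^*)$ with $g_1=\sigma(py',qy',(k,yy'))$ and $g_1^*=\sigma(py',qy',(k^*,y^*y))$.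

We verify them in turn.

(Q1), (Q2). A 3-cycle $(i\,j\,k)$ lies in the group generated by those of $e_i,e_j,e_k$ that are defined (subscript at least $3$). This is an alternating group on at most five points, so the 3-cycle is a word of length at most $60$ in the $e$'s. Adding these expressions to Carmichael's relators presents $A_n$ on the set of all 3-cycles by relators of length at most $61$. By (P), $s\mapsto\alpha_\kappa(s)$ is the restriction of a homomorphism $A_n\to\mathbb A$; composing with $L^{\mathbb A}_\kappa$ handles (Q2). Lengths: at most $61$ and $61\ell_0$.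

(Q3). Let $(i,y)$ be a leg of $x$ of degree $1$ and $(i',y')$ the next leg. As $y\ne c$ and $y$ is compatible with $c$, $y\mid cm\iff y\mid m$. If $m=y\xi$, then $cm=y\,c\xi$, and $x(i,cm)=(i',y'c\xi)=(i',cy'\xi)$. So $x(cp)=c\,x(p)$ for all $p\in Y$, writing $cp$ for $(i,cm)$ when $p=(i,m)$; for degree $0$ this is clear. Hence $x$ preserves $cY$ and agrees there with $L^{\mathbb A}_{(c,\dots,c)}(x)$, while $L^{\mathbb A}_{(c,\dots,c)}(z)$ is supported on $cY$. So the two conjugates agree. Length at most $2+4\ell_0$.

(Q5), (Q4). $\alpha_{\mathbf1}(s)$ is $p\mapsto sp$, and $s(\kappa(i,m))=(s(i),\kappa_im)=(s\kappa)(s(i,m))$; this gives (Q5). Applying $L^{\mathbb A}_\kappa$ to its first part gives (Q4). Lengths at most $2+2\ell_0$.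

(Q6). $L^{\mathbb A}_\kappa L^{\mathbb A}_{\kappa'}=L^{\mathbb A}_{\kappa\kappa'}$. Length at most $2\ell_0^2<5\cdot10^8$.

(Q7). This is Lemma 2, and trivial if $\deg x=0$. Length at most $2\ell_0$.

(Q8). The supports are disjoint. Length $4$.

(Q9). Among the points of the cycle $(p\xi\;q\xi\;(k,y\xi))$ of $g$, $h$ moves only $(k,y\xi)$, and that only if $y'\mid y\xi$. In the incompatible case this never happens. In the compatible case it means $\xi=y'\xi''$, and then $(k,yy'\xi'')=(k,y'y\xi'')\mapsto(k^*,y^*y\xi'')$. So conjugation by $h$ removes the cycles of $g_1$ from $g$ and inserts those of $g_1^*$. The remaining cycles of $g$ are disjoint from both, so $hgh^{-1}=gg_1^{-1}g_1^*$ in $\mathbb A$. Length at most $4+2\ell_0$.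

Since each $x\in X$ lies in some $\alpha_\kappa(A_n)$ by (Q1), $\Gamma_0$ is perfect. For $\kappa\in\mathcal C_1^I$ let $P_\kappa=\langle L^0_\kappa(x):x\in X\rangle\le\Gamma_0$.

**Lemma 3.** For every defining relator $\rho$ of $\Gamma_0$ and every $\kappa\in\mathcal C_1^I$: $L^0_\kappa(\rho)\in Z(P_\kappa)$ in $\Gamma_0$.

*Proof.* Since $L^0_\kappa(\rho)\in P_\kappa$, we must show that it commutes with $L^0_\kappa(x_0)$ for every $x_0\in X$. Fix $x_0$.

**Step 1.** We move $\rho$ and $x_0$ to fresh indices, to have room to change $\kappa$. Let $J$ be the set of indices in $\rho$ and $x_0$, so $|J|\le3\Lambda+3$ and $n>2|J|+2$. Choose $K\subset I\setminus J$ with $|K|=|J|$ and $g\in A_n$ with $g(K)=J$ (the parity can be corrected with two points outside $J\cup K$). Put $\rho'=g^{-1}\cdot\rho$ and $x_0'=g^{-1}\cdot x_0$, acting on each generator. Then $\rho'$ is a word in $X_K^{\pm1}$ of length at most $\Lambda$, trivial in $\mathbb A$. So $\rho'=1$ in $\Gamma_0$.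

**Step 2.** We use an absent letter to settle one special shift. At most $3\Lambda<r$ letters occur in $\rho'$, so some central letter $c$ does not occur in it. By (Q3), for each $x\in X$ occurring in $\rho'$, conjugation by $x$ agrees on the generators of $P_{(c,\dots,c)}$, hence on all of $P_{(c,\dots,c)}$, with conjugation by $R_c(x)\in P_{(c,\dots,c)}$. In particular it restricts to an automorphism of $P_{(c,\dots,c)}$, and the same holds for inverses. Composing along $\rho'$, conjugation by $R_c(\rho')$ agrees on $P_{(c,\dots,c)}$ with conjugation by $\rho'=1$. Hence $[R_c(\rho'),R_c(x_0')]=1$. (It does not matter whether $c$ occurs in $x_0'$.)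

**Step 3.** We move back to $J$ and turn $c$ into $\kappa$. Let $\kappa^*\in\mathcal C_1^I$ be $c$ on $K$, equal to $\kappa$ on $J$, and arbitrary elsewhere. Write $g$ as a product of 3-cycles and iterate (Q4), using that $\alpha_{\kappa^*}$ is a homomorphism by (Q1). For $x\in X_K$,
$$\alpha_{\kappa^*}(g)R_c(x)\alpha_{\kappa^*}(g)^{-1}=\alpha_{\kappa^*}(g)L^0_{\kappa^*}(x)\alpha_{\kappa^*}(g)^{-1}=L^0_{\kappa^*}(g\cdot x)=L^0_\kappa(g\cdot x).$$
The outer equalities hold because $\kappa^*$ is $c$ on $K$ and $\kappa$ on $J$. Conjugating $[R_c(\rho'),R_c(x_0')]=1$ by $\alpha_{\kappa^*}(g)$ gives $[L^0_\kappa(\rho),L^0_\kappa(x_0)]=1$. $\square$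

## 7. The universal central extension $\Gamma$ and its endomorphisms $L_\kappa$

**Definition (the group $\Gamma$).** Let $\pi:\Gamma\to\Gamma_0$ be the universal central extension and $\mathcal Z=\ker\pi$. Let $\mathrm{pr}:\Gamma\to\mathbb A$ be the composite $\Gamma\to\Gamma_0\to\mathbb A$.

First we check that $\Gamma$ is finitely presented. Let $\Gamma_0=F/R$ be the finite presentation. Then $\mathcal Z=H_2(\Gamma_0)$ is a subgroup of $R/[F,R]$. This is an abelian group generated by the images of the finitely many relators, since conjugate elements of $R$ have the same image. So $\mathcal Z$ is a finitely generated abelian group, and $\Gamma$, an extension of a finitely presented group by a finitely presented group, is finitely presented. Also $\Gamma$ is perfect and satisfies (LP).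

**The maps $L_\kappa$.** Let $\kappa\in\mathcal C_1^I$. By Lemma 3, $x\mapsto L^0_\kappa(x)Z(P_\kappa)$ defines a homomorphism $\Gamma_0\to P_\kappa/Z(P_\kappa)$. By (LP) its composite with $\pi$ lifts uniquely to $L'_\kappa:\Gamma\to P_\kappa\le\Gamma_0$. By (LP) again, now for $\Gamma\to\Gamma/\mathcal Z=\Gamma_0$, $L'_\kappa$ lifts uniquely to $L_\kappa:\Gamma\to\Gamma$ with $\pi L_\kappa=L'_\kappa$. Note that $L'_\kappa(\mathcal Z)\subset Z(P_\kappa)$.

By (LP) for $\tilde A_n$, let $\tau:\tilde A_n\to\Gamma$ be the lift of $\tilde A_n\to A_n\xrightarrow{\alpha_{\mathbf1}}\Gamma_0$. Put $\tau_{\mathbf1}=\tau$, and $\tau_\kappa=L_\kappa\tau$ for $\kappa\in\mathcal C_1^I$.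

The next lemma chooses good lifts $\hat x$ of the generators and computes $L'_\kappa$ on them exactly, without a central error.

**Lemma 4.** (1) For $\kappa\in\{\mathbf1\}\cup\mathcal C_1^I$, $\pi\tau_\kappa$ is $\tilde A_n\to A_n\xrightarrow{\alpha_\kappa}\Gamma_0$. (2) For $x=\alpha_\kappa(s)\in X$, the element $\hat x:=\tau_\kappa(\hat s)$ depends only on $x$; $\pi(\hat x)=x$, and the $\hat x$ $(x\in X)$ generate $\Gamma$. (3) $L'_\kappa(\hat x)=L^0_\kappa(x)$ for all $x\in X$, $\kappa\in\mathcal C_1^I$.

*Proof.* Let $\kappa\in\mathcal C_1^I$ and $\kappa'\in\{\mathbf1\}\cup\mathcal C_1^I$, and suppose that (1) holds for $\kappa'$, as it does for $\mathbf1$. By (Q2) there is $\beta:\tilde A_n\to A_n\to P_\kappa$ with $\beta(\hat s)=L^0_\kappa(\alpha_{\kappa'}(s))$. As $\pi\tau_{\kappa'}(\hat s)=\alpha_{\kappa'}(s)$, we have $L'_\kappa\tau_{\kappa'}(\hat s)\in\beta(\hat s)Z(P_\kappa)$. The $\hat s$ generate the perfect group $\tilde A_n$, so (PP) gives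
$$L'_\kappa\tau_{\kappa'}=\beta .\tag{3}$$
For $\kappa'=\mathbf1$ we have $L^0_\kappa(\alpha_{\mathbf1}(s))=\alpha_\kappa(s)$, so (3) says that $\pi\tau_\kappa=L'_\kappa\tau$ is as claimed; this is (1) for $\kappa$. So (1) holds for all $\kappa$, and (3) for arbitrary $\kappa'$ is statement (3), once (2) is known.

(2) The element $x$ determines $s$, its degree, and $\kappa$ on $\mathrm{supp}\,s$. If $\kappa,\kappa'\in\mathcal C_1^I$ agree on $\mathrm{supp}\,s$, change one index $l\notin\mathrm{supp}\,s$ at a time. If they differ only at $l$, then $\pi\tau_\kappa=\pi\tau_{\kappa'}$ on the perfect group $\tilde A_{I\setminus\{l\}}$ by (1), so $\tau_\kappa=\tau_{\kappa'}$ there by (PP). Clearly $\pi(\hat x)=x$. Finally $\Gamma=\langle\hat x\rangle\mathcal Z$ with $\mathcal Z$ central, so $\Gamma=[\Gamma,\Gamma]\subset\langle\hat x\rangle$. $\square$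

For $J\subset I$ let $\Gamma_J=\langle\hat x:x\in X_J\rangle$. For $|J|\ge5$ it is generated by the perfect groups $\tau_\kappa(\tilde A_J)$, so it is perfect.

Now we transfer (Q5)–(Q8) from $\Gamma_0$ to exact statements about $\Gamma$.

**Lemma 5.** Let $\kappa,\kappa',\kappa'',\kappa'''\in\mathcal C_1^I$.

1. If $|J|\ge10$, then $L_\kappa(\Gamma_J)\subset\Gamma_J$; and $L_\kappa=L_{\kappa'}$ on $\Gamma_J$ if $\kappa=\kappa'$ on $J$.
2. If $J\cap J'=\emptyset$ and $|J|,|J'|\ge10$, then $[\Gamma_J,\Gamma_{J'}]=1$.
3. If $\kappa\kappa'=\kappa''\kappa'''$ index by index in $\mathcal C$, then $L_\kappa L_{\kappa'}=L_{\kappa''}L_{\kappa'''}$.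
4. For $g\in\tilde A_n$ with image $\bar g\in A_n$ and all $h\in\Gamma$: $\tau(g)L_\kappa(h)\tau(g)^{-1}=L_{\bar g\kappa}(\tau(g)h\tau(g)^{-1})$, where $(\bar g\kappa)_{\bar g(i)}=\kappa_i$.
5. $\mathrm{pr}\,L_\kappa=L^{\mathbb A}_\kappa\,\mathrm{pr}$.

*Proof.* (1) By Lemma 4(3) and (Q7), $\pi L_\kappa(\Gamma_J)\subset\langle X_J\rangle=\pi(\Gamma_J)$, so $L_\kappa(\Gamma_J)\subset\Gamma_J\mathcal Z$. Taking commutators, and since $\Gamma_J$ is perfect, $L_\kappa(\Gamma_J)\subset\Gamma_J$. If $\kappa=\kappa'$ on $J$, then $\pi L_\kappa=\pi L_{\kappa'}$ on the generators of $\Gamma_J$ by Lemma 4(3); apply (PP).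

(2) By (Q8), $[\Gamma_J,\Gamma_{J'}]\subset\mathcal Z$. For fixed $g\in\Gamma_J$, $h\mapsto[g,h]$ is then a homomorphism from the perfect group $\Gamma_{J'}$ to $\mathcal Z$, hence trivial.

(3) Let $x\in X$ and let $L^0_{\kappa'}(x)$ be the word $x_1\cdots x_m$. By Lemma 4(3), $L_{\kappa'}(\hat x)=\hat x_1\cdots\hat x_mz$ with $z\in\mathcal Z$. So
$$\pi L_\kappa L_{\kappa'}(\hat x)=L^0_\kappa(L^0_{\kappa'}(x))\,L'_\kappa(z),\qquad L'_\kappa(z)\in Z(P_\kappa),\quad L^0_\kappa(L^0_{\kappa'}(x))\in P_\kappa .$$
Likewise for the other side, with $P_{\kappa''}$. The elements $L^0_\kappa(L^0_{\kappa'}(x))=L^0_{\kappa''}(L^0_{\kappa'''}(x))$ agree by (Q6), so they lie in $P_\kappa\cap P_{\kappa''}$. Hence the hypotheses of (U) hold with these elements as $g_s$, and (U) gives $\pi L_\kappa L_{\kappa'}=\pi L_{\kappa''}L_{\kappa'''}$. Apply (PP).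

(4) If the statement holds for $g_1$ and $g_2$, for all $\kappa,h$, it holds for $g_1g_2$. The $\hat s$ generate the finite group $\tilde A_n$, so take $g=\hat s$. For $h=\hat x$, $\pi$ of the left side is $\alpha_{\mathbf1}(s)L^0_\kappa(x)\alpha_{\mathbf1}(s)^{-1}=L^0_{s\kappa}(s\cdot x)$ by (Q5). By (Q5) also $\tau(\hat s)\hat x\tau(\hat s)^{-1}=\widehat{s\cdot x}\,z$ with $z\in\mathcal Z$, so $\pi$ of the right side is $L^0_{s\kappa}(s\cdot x)L'_{s\kappa}(z)$ with $L'_{s\kappa}(z)\in Z(P_{s\kappa})$. Use (U), then (PP).

(5) On $\hat x$ both sides equal $L^{\mathbb A}_\kappa(x)$, by Lemma 4(3). $\square$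

**Iterates.** We now define shifts of any degree. For $\omega\in\mathcal C_d^I$, which we call a configuration of degree $d$, write $\omega=\kappa_1\cdots\kappa_d$ with $\kappa_t\in\mathcal C_1^I$ and put $L_\omega=L_{\kappa_1}\cdots L_{\kappa_d}$, with $L_{\mathbf1}=\mathrm{id}$. Two such factorizations are related by interchanging, at one index at a time, adjacent compatible letters. So by Lemma 5(3) $L_\omega$ is well defined, and $L_\omega L_{\omega'}=L_{\omega\omega'}$. Put $\tau_\omega=L_\omega\tau$. If $\omega=\omega'$ on $J$ with $|J|\ge10$, choose factorizations agreeing on $J$; Lemma 5(1) gives $L_\omega=L_{\omega'}$ on $\Gamma_J$, and $L_\omega(\Gamma_J)\subset\Gamma_J$. Iterating Lemma 5(4),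
$$\tau(g)L_\omega(h)\tau(g)^{-1}=L_{\bar g\omega}(\tau(g)h\tau(g)^{-1}).\tag{4}$$

## 8. Calculus of brackets

We can now define, in $\Gamma$, lifts of the elements $\sigma(u,v,w)$ of every degree.

**Definition (brackets).** For $u,v,w\in I\times\mathcal C_d$ with distinct indices $i,j,k$, let $\langle u,v,w\rangle:=\tau_\omega(\hat s)\in\Gamma$, where $s=(i\,j\,k)$ and $\omega\in\mathcal C_d^I$ is any configuration with $u=(i,\omega_i)$, $v=(j,\omega_j)$, $w=(k,\omega_k)$.

This is well defined: change one index $l\notin\{i,j,k\}$ at a time, and use $\tau(\hat s)\in\Gamma_{I\setminus\{l\}}$. For example, in degree $0$ the bracket $\langle(1,1),(2,1),(3,1)\rangle$ is $\tau(\widehat{(1\,2\,3)})$. A bracket is invariant under cyclic rotation of $u,v,w$, its cube is $1$, and its inverse is $\langle v,u,w\rangle$. Let $C_d$ be the finite set of all brackets of degree $d$, and let $\mathrm{ind}(x)$ be the set of the three indices of a bracket $x$. By definition $C_0\cup C_1=\{\hat x:x\in X\}$, with $\pi\langle u,v,w\rangle=\sigma(u,v,w)\in X$ in degrees at most $1$. We say that $\omega$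 passes through the symbols $(i,\omega_i)$.

**(A)** $L_\omega\langle u,v,w\rangle=\langle\omega u,\omega v,\omega w\rangle$ for $\omega\in\mathcal C_e^I$. In particular an element of $C_2$ is $L_\kappa(\hat x)$ with $\kappa\in\mathcal C_1^I$ and $\deg x=1$, so by Lemma 4(3) $\pi\langle u,v,w\rangle=W(\sigma(u,v,w))$ in $\Gamma_0$ for $\langle u,v,w\rangle\in C_2$. This follows from $L_\omega\tau_{\omega'}=\tau_{\omega\omega'}$.

**(B)** $\tau(g)\langle u,v,w\rangle\tau(g)^{-1}=\langle\bar gu,\bar gv,\bar gw\rangle$. This is (4) together with $g\hat sg^{-1}=\widehat{\bar gs\bar g^{-1}}$.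

**(C)** For $\kappa\in\mathcal C_1^I$: $\tau_\kappa(g)\langle\kappa u,\kappa v,\kappa w\rangle\tau_\kappa(g)^{-1}=\langle\kappa\bar gu,\kappa\bar gv,\kappa\bar gw\rangle$; apply $L_\kappa$ to (B). In particular (the mover): if $h=\langle(k,y'),(k^*,y^*),(k^\circ,y^\circ)\rangle\in C_1$ and $x=\langle(k,y'\hat m),t_1,t_2\rangle\in C_d$ have five distinct indices in all, then
$$hxh^{-1}=\langle(k^*,y^*\hat m),t_1,t_2\rangle.\tag{5}$$
For (5) take $\kappa_k=y'$, $\kappa_{k^*}=y^*$, $\kappa_{k^\circ}=y^\circ$, and at the indices of $t_1,t_2$ a first letter of these symbols. Then $h=\tau_\kappa(\hat s)$ with $s=(k\,k^*\,k^\circ)$, and $s$ fixes the indices of $t_1,t_2$.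

**(D)** Brackets (of any degrees) with disjoint index sets commute. Each bracket $x$ lies in $\Gamma_J$ for every $J\supset\mathrm{ind}(x)$ with $|J|\ge10$; use Lemma 5(2).

**(E)** The element $\epsilon_d:=\tau_\omega(-1)$ is the same for all $\omega\in\mathcal C_d^I$. We have $\epsilon_d^2=1$, and $\epsilon_d$ commutes with $C_d$ and with $C_0\cup C_1$. Indeed, $-1=(\hat s_1\hat s_2)^2$ with $s_1,s_2$ on any chosen 4-set $J$, so $\tau_\omega(-1)$ depends only on $\omega|_J$; compare $\omega$ and $\omega'$ via a configuration equal to $\omega$ on $J$ and to $\omega'$ on a disjoint 4-set. It commutes with $C_d$ because $-1$ is central in $\tilde A_n$. For $g\in C_0\cup C_1$ choose $J$ disjoint from $\mathrm{ind}(g)$ and use (D).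

**(F)** $\mathrm{pr}\langle u,v,w\rangle=\sigma(u,v,w)$, by Lemma 5(5). The group $\Gamma$ is generated by $C_0\cup C_1$, by Lemma 4(2).

**(G)** If $N\lhd\Gamma$ and $\tau_\omega^{-1}(N)\not\subset\{\pm1\}$, then $\tau_\omega(\tilde A_n)\subset N$, by Lemma 1(3).

**(T)** Let $\omega\in\mathcal C_d^I$. For brackets all of whose symbols are among the $(i,\omega_i)$ we may compute in $\tau_\omega(\tilde A_n)$: conjugating such a bracket by $\tau_\omega(g)$ applies $\bar g$ to its symbols, and if a product of 3-cycles equals another product of 3-cycles in $A_n$, the corresponding products of brackets agree up to a power of $\epsilon_d$. Any family of symbols of degree $d$ with distinct indices lies on such an $\omega$.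

## 9. The filtration $M_d$ and commutators of brackets with one common index

**Definition (the filtration).** Let $M_d$ be the normal closure of $C_d$ in $\Gamma$.

For instance, since $\sigma$'s of degree $d$ are trivial on $E_D$ for $D<d$, the group $M_d$ acts trivially on these $E_D$. Each $M_d$ is perfect, being generated by conjugates of the perfect groups $\tau_\omega(\tilde A_n)$, $\omega\in\mathcal C_d^I$. By (A), $L_\omega(M_d)\subset M_{d+e}$ for $\omega\in\mathcal C_e^I$.

**Step 1.** We show $M_0=\Gamma$, which starts the chain. Let $\omega\in\mathcal C_1^I$ with $\omega_i=\omega_k=y$ for some $i\ne k$, let $s$ be a 3-cycle with $s(k)=i$, and let $p',q'$ be the symbols of $\omega$ at two indices outside $\mathrm{supp}\,s$. By (B),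
$$[\tau(\hat s),\langle(k,y),p',q'\rangle]=\langle(i,y),p',q'\rangle\langle(k,y),p',q'\rangle^{-1}\in M_0 .$$
The right side is the image under $\tau_\omega$ of an element not in $\{\pm1\}$, so $\tau_\omega(\tilde A_n)\subset M_0$ by (G). Every element of $C_1$ lies in such a $\tau_\omega(\tilde A_n)$: prescribe its three symbols and repeat a letter at two other indices. Thus $C_1\subset M_0$, and $M_0=\Gamma$ by (F).

**Step 2.** We show $M_{d+1}\subset M_d$. Splitting off the last letter of each symbol, every element of $C_{d+1}$ is $L_\omega(x)$ with $\omega\in\mathcal C_d^I$ and $x\in C_1\subset M_0$. So $C_{d+1}\subset L_\omega(M_0)\subset M_d$, with $\omega$ depending on the element.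

In $\mathbb A$ two elements of degree $d$ meeting at one index, with distinct incompatible prefixes there, commute, and with distinct compatible prefixes their commutator lives deeper. The next two lemmas prove this in $\Gamma$. Lemma 6 is the case where one element is a generator.

**Lemma 6.** Let $g=\langle p,q,(k,y)\rangle\in C_1$ and $x=\langle(k,m),t_1,t_2\rangle\in C_d$ $(d\ge0)$ have five distinct indices, with $y\nmid m$. Then $[g,x]\in M_{d+1}$. If $y'\mid m$ for a letter $y'$ incompatible with $y$, then $[g,x]=1$.

*Proof.* We use induction on $d$. For $d=0$, $g\in M_1$ and $M_1$ is normal; the second claim is vacuous. Let $d\ge1$ and $m=y'\hat m$, so $y'\ne y$; in the second claim take the given $y'$.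

**Step 1.** We move the common leg of $x$ away. Let $h=\langle(k,y'),(k^*,y^*),(k^\circ,y^\circ)\rangle\in C_1$ with new indices $k^*,k^\circ$. By (5), $x^*:=hxh^{-1}=\langle(k^*,y^*\hat m),t_1,t_2\rangle$.

**Step 2.** We treat incompatible letters. If $y,y'$ are incompatible, $hgh^{-1}=gz$ with $z\in\mathcal Z$ by (Q9). So $h[g,x]h^{-1}=[gz,x^*]=[g,x^*]=1$ by (D). This proves the second claim, and the first in this case.

**Step 3.** We treat compatible letters by reducing the degree. By (Q9) and (A), $hgh^{-1}=gg_1^{-1}g_1^*z$ with $z\in\mathcal Z$, $g_1=\langle py',qy',(k,yy')\rangle$ and $g_1^*=\langle py',qy',(k^*,y^*y)\rangle$ in $C_2$. By (D), $x^*$ commutes with $g$ and $g_1$. Since $[\gamma\delta,x^*]=\gamma[\delta,x^*]\gamma^{-1}[\gamma,x^*]$,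
$$h[g,x]h^{-1}=[gg_1^{-1}g_1^*,x^*]=(gg_1^{-1})[g_1^*,x^*](gg_1^{-1})^{-1}.$$
Write $p=(i_p,y_p)$, $q=(i_q,y_q)$ and choose $\kappa\in\mathcal C_1^I$ with $\kappa_{k^*}=y^*$, $\kappa_{i_p}=y_p$, $\kappa_{i_q}=y_q$, $t_1=\kappa t_1'$, $t_2=\kappa t_2'$. Then $g_1^*=L_\kappa(g')$ and $x^*=L_\kappa(x')$ with
$$g'=\langle(i_p,y'),(i_q,y'),(k^*,y)\rangle\in C_1,\qquad x'=\langle(k^*,\hat m),t_1',t_2'\rangle\in C_{d-1}.$$
Here $y\nmid\hat m$, since otherwise $y\mid y'\hat m=m$. By induction $[g',x']\in M_d$, so $[g_1^*,x^*]\in L_\kappa(M_d)\subset M_{d+1}$. $\square$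

**Lemma 7.** Let $x=\langle(k,m),t_1,t_2\rangle$ and $x'=\langle(k,m'),t_1',t_2'\rangle$ in $C_d$ have five distinct indices and $m\ne m'$. Then $[x,x']\in M_{d+1}$. If $m,m'\in\{a,a'\}^d$, then $[x,x']=1$.

*Proof.* We use induction on $d$; $d=0$ is vacuous.

**Step 1.** We strip off a common letter, if there is one. If $m=y\hat m$ and $m'=y\hat m'$, then $x=L_\kappa(x_1)$ and $x'=L_\kappa(x_1')$ for some $\kappa\in\mathcal C_1^I$ with $\kappa_k=y$ and $x_1,x_1'\in C_{d-1}$ with legs $(k,\hat m)\ne(k,\hat m')$ at $k$. Both claims follow by induction, using $L_\kappa(M_d)\subset M_{d+1}$.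

**Step 2.** Without a common letter we move $x$ off the index $k$. Choose a letter $y\mid m$; then $y\nmid m'$. Let $g=\langle(k,y),(k^*,y^*),(k^\circ,y^\circ)\rangle\in C_1$ with new indices $k^*,k^\circ$. By (5), $gxg^{-1}$ is a bracket with index $k^*$ in place of $k$, so it commutes with $x'$ by (D). By Lemma 6, $gx'g^{-1}\in M_{d+1}x'$, and $gx'g^{-1}=x'$ if $m,m'\in\{a,a'\}^d$, because then the first letters of $m,m'$ are $a,a'$ in some order. So $g[x,x']g^{-1}=[gxg^{-1},gx'g^{-1}]$ lies in $M_{d+1}$, respectively is trivial. $\square$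

## 10. Alternating groups on strings, and finiteness of $\Gamma/M_d$

The brackets of degree $d$ act on $E_d$ as 3-cycles on points with distinct indices. The next lemma says that the commutation rule just proved forces these brackets, modulo a suitable normal subgroup, to generate only a finite group: essentially the alternating group on all the symbols. The difficulty is that Carmichael's presentation also needs 3-cycles $(o_1\,o_2\,u)$ where $u$ has the same index as $o_1$ or $o_2$, and for these there is no bracket.

**Lemma 8.** Let $\emptyset\ne S\subset\mathcal C_d$, $\Omega=I\times S$, $N\lhd\Gamma$, and suppose that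
$$[\langle(k,m),t_1,t_2\rangle,\langle(k,m'),t_1',t_2'\rangle]\in N$$
whenever all symbols lie in $\Omega$, the five indices are distinct and $m\ne m'$. Let $H_S=\langle\,\langle u,v,w\rangle:u,v,w\in\Omega\text{ of distinct indices}\rangle$. Then the image of $H_S$ in $\Gamma/N$ is finite; modulo the image of $\epsilon_d$ it is a quotient of $\mathrm{Alt}(\Omega)$.

*Proof.* Work in $\Gamma/N$; put $\epsilon=\epsilon_d$; all symbols are in $\Omega$. The element $\epsilon$ commutes with all brackets of degree $d$ and lies in $H_S$. By (D) and the hypothesis: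
$$\text{two brackets with at most one common index and no common symbol commute.}\tag{6}$$
Symbols with distinct indices extend to some $\omega\in S^I$, so (T) applies.

**Step 1.** We define candidates $e(u)$ for the 3-cycles $(o_1\,o_2\,u)$. Fix $m_0\in S$, $o_1=(1,m_0)$, $o_2=(2,m_0)$. If $u$ has index at least $3$ put $e(u)=\langle o_1,o_2,u\rangle$. Then by (T) $e(u)=he(t_1)h^{-1}$ with $h=\langle t_1,u,t_2\rangle$, for any $t_1,t_2$ such that $u,t_1,t_2$ have distinct indices at least $3$. If $u\ne o_1,o_2$ has index $1$ or $2$, put $e(u)=he(t_1)h^{-1}$ with $h=\langle t_1,u,t_2\rangle$, for any $t_1,t_2$ of distinct indices at least $3$.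

**Step 2.** We check that the last definition does not depend on $(t_1,t_2)$. It suffices to compare $(t_1,t_2)$ with $(t_1',t_2')$ of disjoint indices; otherwise use a third pair. Put $h'=\langle t_1',u,t_2'\rangle$ and $f=\langle t_1,t_1',\rho\rangle$ with $\rho$ of a new index at least $3$. Then $e(t_1')=fe(t_1)f^{-1}$. The element $h^{-1}h'f$ lies in $\tau_\omega(\tilde A_n)$ for some $\omega\in S^I$ through $u,t_1,t_2,t_1',t_2',\rho$. Its permutation sends $t_1\mapsto t_1'\mapsto u\mapsto t_1$, so it fixes $t_1$ and permutes $\{u,t_2,t_1',t_2',\rho\}$ evenly. So, up to a power of $\epsilon$, $h^{-1}h'f$ is a product of brackets on these five symbols. Each of these commutes with $e(t_1)=\langle o_1,o_2,t_1\rangle$ by (6): the only possible common index is that of $u$, and $u\ne o_1,o_2$. Hence $h'e(t_1')h'^{-1}=h'fe(t_1)f^{-1}h'^{-1}=he(t_1)h^{-1}$.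

**Step 3.** We verify Carmichael's relations modulo $\epsilon$. Clearly $e(u)^3=1$. We show $(e(u)e(v))^2=\epsilon$ for $u\ne v$ in $\Omega\setminus\{o_1,o_2\}$.

1. Different indices at least $3$: this is Lemma 1(2).
2. Same index at least $3$: write $e(v)=he(t_1)h^{-1}$, $h=\langle t_1,v,t_2\rangle$, with $t_1,t_2$ of new indices at least $3$. Here $h$ commutes with $e(u)=\langle o_1,o_2,u\rangle$ by (6). So $(e(u)e(v))^2=h(e(u)e(t_1))^2h^{-1}=\epsilon$ by case 1.
3. $u$ of index $1$ or $2$, $v$ of index at least $3$: write $e(u)=he(t_1)h^{-1}$, $h=\langle t_1,u,t_2\rangle$, with $t_1,t_2$ of indices at least $3$ different from that of $v$. Here $h$ commutes with $e(v)=\langle o_1,o_2,v\rangle$ by (6); conclude as in case 2. The case with $u,v$ exchanged follows, since $(e(v)e(u))^2$ is conjugate to $(e(u)e(v))^2$.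
4. Both of index in $\{1,2\}$: take $h=\langle t_1,u,t_2\rangle$ and $h'=\langle t_1',v,t_2'\rangle$ with $t_1,t_2,t_1',t_2'$ of distinct indices at least $3$. By (6), $h$ and $h'$ commute, $h$ commutes with $e(t_1')$, and $h'$ with $e(t_1)$. So $e(u)=hh'e(t_1)(hh')^{-1}$ and $e(v)=hh'e(t_1')(hh')^{-1}$, and $(e(u)e(v))^2=\epsilon$ by case 1.

By Carmichael's presentation, with $o_1,o_2$ as first two points, the group $H'=\langle e(u)\ (u\in\Omega\setminus\{o_1,o_2\}),\epsilon\rangle$ modulo $\langle\epsilon\rangle$ is a quotient of $\mathrm{Alt}(\Omega)$. In particular $H'$ is finite, and $H'\subset H_S$.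

**Step 4.** We show that every bracket $\langle u,v,w\rangle$ lies in $H'$, so that $H_S=H'$.

(i) Suppose each of $u,v,w$ has index at least $3$ or is $o_1$ or $o_2$. Then the symbols in $\{o_1,o_2,u,v,w\}$ have distinct indices, and the alternating group on this set is generated by the 3-cycles $(o_1\,o_2\,z)$ with $z\in\{u,v,w\}\setminus\{o_1,o_2\}\ne\emptyset$. So $\langle u,v,w\rangle\in H'$ by (T).

(ii) Consider $\langle v,u,w\rangle$ with $u\ne o_1,o_2$ of index $1$ or $2$, and $v,w$ of index at least $3$. Choose $t_1,t_2$ of new indices at least $3$. By (T), $\langle v,t_1,w\rangle=\epsilon^\delta\,\mathcal W(e(t_1),e(v),e(w))$ for some word $\mathcal W$ and some $\delta$. The element $h=\langle t_1,u,t_2\rangle$ commutes with $e(v),e(w)$ by (6). So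
$$\mathcal W(e(u),e(v),e(w))=h\,\mathcal W(e(t_1),e(v),e(w))h^{-1}=\epsilon^{-\delta}h\langle v,t_1,w\rangle h^{-1}=\epsilon^{-\delta}\langle v,u,w\rangle .$$

(iii) In general choose $t_1,t_2$ of new indices at least $3$. By (T), up to a power of $\epsilon$, $\langle u,v,w\rangle$ is a word in $\langle t_1,u,t_2\rangle$, $\langle t_1,v,t_2\rangle$, $\langle t_1,w,t_2\rangle$. These are in $H'$ by (i) and (ii). $\square$

**Proposition 9.** $\Gamma/M_d$ is finite for every $d$.

*Proof.* $\Gamma/M_0=1$. $\Gamma/M_1$ is generated by the image of $C_0$, by (F), so it is a quotient of $\tilde A_n$ and finite. We go from $d\ge1$ to $d+1$.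

**Step 1.** We bound the subgroup generated by $C_d$. By Lemma 7, Lemma 8 applies with $S=\mathcal C_d$ and $N=M_{d+1}$. So $\langle C_d\rangle$ has finite image in $\Gamma/M_{d+1}$.

**Step 2.** We show that $\langle C_d\rangle M_{d+1}\lhd\Gamma$. Then it equals $M_d$, so $M_d/M_{d+1}$ is finite, and the induction proceeds. Conjugation by elements of $C_0$ permutes $C_d$ by (B). Let $g\in C_1$ and $\langle u,v,w\rangle\in C_d$. Choose $t_1,t_2$ of degree $d$ with new indices outside $\mathrm{ind}(g)$. By (T), up to a power of $\epsilon_d$, $\langle u,v,w\rangle$ is a word in $\langle u,t_1,t_2\rangle$, $\langle v,t_1,t_2\rangle$, $\langle w,t_1,t_2\rangle$; and $g$ commutes with $\epsilon_d\in\langle C_d\rangle$ by (E). So it suffices to treat $x=\langle u,t_1,t_2\rangle$, $u=(k,m)$, with the indices of $t_1,t_2$ outside $\mathrm{ind}(g)$. If $k\notin\mathrm{ind}(g)$, then $g$ and $x$ commute by (D). If $k\in\mathrm{ind}(g)$, let $(k,y)$ be the leg of $g$ at $k$. When $y\mid m$, $gxg^{-1}\in C_d$ by (5). When $y\nmid m$, $gxg^{-1}\in M_{d+1}x$ by Lemma 6. Since $C_0$ and $C_1$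 are closed under inverses and $C_0\cup C_1$ generates $\Gamma$, normality follows. $\square$

## 11. Every finite-index subgroup contains some $M_d$

We now run the pigeonhole argument of Section 5 inside $\Gamma$. First, an observation that spreads information from one place to all of $C_d$.

**(O)** If $N\lhd\Gamma$ and $\tau_\omega(\tilde A_n)\subset N$ for all $\omega\in\mathcal C_d^I$ with prescribed entries at some set of at most five indices, then $C_d\subset N$.

Proof: given any $\omega'\in\mathcal C_d^I$, let $\omega$ have the prescribed entries and agree with $\omega'$ elsewhere. For a 3-cycle $s$ on non-prescribed indices, $\tau_{\omega'}(\hat s)=\tau_\omega(\hat s)\in N$, since a bracket depends only on its symbols. So $\tau_{\omega'}(\tilde A_n)\subset N$ by (G).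

**Proposition 10.** Every finite-index subgroup $H\le\Gamma$ contains some $M_d$. Hence $H^{ab}$ is finite.

*Proof.* **Step 1.** We find a nontrivial commutator in a normal subgroup. Let $N\le H$ be normal of finite index in $\Gamma$, and $2^d>|\Gamma/N|$, so $d\ge1$. Fix symbols $t_1,t_2,t_1',t_2'$ of degree $d$ at the indices $2,3,4,5$. For $\alpha\in\{a,a'\}^d$ let $x_\alpha=\langle(1,\alpha),t_1,t_2\rangle$. There are $\alpha\ne\beta$ with $x_\alpha\equiv x_\beta$ modulo $N$. By Lemma 7, $v=\langle(1,\beta),t_1',t_2'\rangle$ commutes with $x_\alpha$. Hence $[x_\beta,v]\in N$.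

**Step 2.** We spread this to $C_d$. For every $\omega\in\mathcal C_d^I$ through $(1,\beta),t_1,t_2,t_1',t_2'$, the element $[x_\beta,v]$ is the $\tau_\omega$-image of a lift of $[(1\,2\,3),(1\,4\,5)]\ne1$. So $\tau_\omega(\tilde A_n)\subset N$ by (G), and $C_d\subset N$ by (O), that is, $M_d\subset N\subset H$.

**Step 3.** We deduce the finiteness of $H^{ab}$. As $M_d=[M_d,M_d]\subset[H,H]$, the group $H^{ab}=(H/M_d)^{ab}$ is finite by Proposition 9. $\square$

This proves Theorem 1(a). Together with Proposition 9, the perfectness of the $M_d$, and $M_0=\Gamma$, $M_{d+1}\subset M_d$, it proves Theorem 2(i).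

## 12. Almost invariant sets of strings and small eigenvalues

We prove Theorem 1(b) and Theorem 2(iii).

**Step 1.** We set up the action and count. $\Gamma$ acts on $E_D$ via $\mathrm{pr}$. By (F), elements of $C_D$ act as the 3-cycles $(p\,q\,w)$ on points of distinct indices, so the action is transitive. Let $\mathrm{St}_D$ be a point stabilizer; its index is $N_D=|E_D|\ge n2^D$. For $m\in\mathcal C$ let $\mathrm{fr}(m)\in\{a,a'\}^*$ be its free part, that is, its first component. Let $B_D\subset E_D$ be the set of $(i,m)$ with $\mathrm{fr}(m)$ nonempty and ending in $a$, and $f=1_{B_D}$.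

An element $s$ of $C_0\cup C_1$ either fixes a point or moves it as $(k,y\xi)\mapsto(k',y'\xi)$ with $|y|=|y'|\le1$. If $\mathrm{fr}(\xi)$ is nonempty, the last letter of the free part is unchanged. So $f(se)\ne f(e)$ for $e=(k,m)$ forces $|\mathrm{fr}(m)|\le1$, and
$$\#\{e\in E_D:f(se)\ne f(e)\}\le b_D:=\#\{(i,m)\in E_D:|\mathrm{fr}(m)|\le1\}\le3n\binom{D+r-1}{r-1}.\tag{7}$$
By the symmetry $a\leftrightarrow a'$, $|B_D|=\frac12\big(N_D-n\binom{D+r-1}{r-1}\big)$, so $|B_D|/N_D\to\frac12$.

**Step 2.** We turn $f$ into a smooth function on a cover. Let $V$ be closed Riemannian with $\pi_1(V)=\Gamma$, $\tilde V$ its universal cover with $\Gamma$ acting by deck transformations, $\mathcal D$ a relatively compact measurable fundamental domain, and $\varphi\in C_c^\infty(\tilde V)$, $\varphi\ge0$, with $\sum_{\gamma\in\Gamma}\varphi(\gamma^{-1}x)=1$. Such $\varphi$ is obtained by dividing a nonnegative function in $C_c^\infty(\tilde V)$ that is positive on $\overline{\mathcal D}$ by the sum of its translates. As the action on $E_D$ is transitive, the connected cover $V_D=\mathrm{St}_D\backslash\tilde V$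 of degree $N_D$ is $\Gamma\backslash(\tilde V\times E_D)$, with fundamental domain $\mathcal D\times E_D$. The function
$$F(x,e)=\sum_{\gamma\in\Gamma}\varphi(\gamma^{-1}x)f(\gamma^{-1}e)$$
is $\Gamma$-invariant, hence a smooth function on $V_D$.

**Step 3.** We compare $F$ with $f$ and bound its gradient. Let $T=\{\gamma:\gamma^{-1}\overline{\mathcal D}\cap\mathrm{supp}\,\varphi\ne\emptyset\}$, a finite set. If $x\in\mathcal D$ and $\gamma\notin T$, then $\gamma^{-1}x$ lies in the open complement of $\mathrm{supp}\,\varphi$, so $\varphi\circ\gamma^{-1}$ vanishes near $x$. Since $\sum_\gamma\varphi(\gamma^{-1}x)=1$ and the gradient of this sum is $0$, on $\mathcal D\times E_D$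
$$\nabla F(x,e)=\sum_{\gamma\in T}\nabla(\varphi\circ\gamma^{-1})(x)\,(f(\gamma^{-1}e)-f(e)),\qquad F(x,e)-f(e)=\sum_{\gamma\in T}\varphi(\gamma^{-1}x)(f(\gamma^{-1}e)-f(e)).$$
Let $\ell$ bound the word lengths of the elements of $T$ in $C_0\cup C_1$, which is closed under inverses. Write $\gamma^{-1}=s_1\cdots s_j$ with $j\le\ell$. If $f(\gamma^{-1}e)\ne f(e)$, then $f$ changes at one of the steps of the path from $e$ to $\gamma^{-1}e$, and by (7) each step is responsible for at most $b_D$ points $e$. So $\#\{e:f(\gamma^{-1}e)\ne f(e)\}\le\ell b_D$ for $\gamma\in T$. By Cauchy–Schwarz, and since $\Gamma$ acts by isometries,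
$$\int_{V_D}|\nabla F|^2\le\mathrm{vol}(V)\,|T|^2\ell\,\sup|\nabla\varphi|^2\,b_D,\qquad\int_{\mathcal D\times E_D}|F-f|^2\le\mathrm{vol}(V)\,|T|^2\ell\,\sup\varphi^2\,b_D .$$
Both are at most $C'b_D$ with $C'$ independent of $D$.

**Step 4.** We estimate the Rayleigh quotient. Let $\|\cdot\|_0$ be the $L^2$-norm on $\mathcal D\times E_D$ after subtracting the mean, a seminorm bounded by the $L^2$-norm. Then $\|F\|_0\ge\|f\|_0-(C'b_D)^{1/2}$, and $\|f\|_0^2=\mathrm{vol}(V)|B_D|(N_D-|B_D|)/N_D\sim\frac14\mathrm{vol}(V)N_D$. By (7) $b_D$ grows at most polynomially in $D$, and $N_D\ge n2^D$, so $b_D/N_D\to0$. Hence $\|F\|_0^2\ge c_0N_D$ with $c_0>0$ for large $D$, and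
$$\lambda_1(V_D)\le\frac{\int_{V_D}|\nabla F|^2}{\|F\|_0^2}\le\frac{C'}{c_0}\,\frac{b_D}{N_D}\longrightarrow0 .$$
This proves Theorem 1(b). As $N_D\ge n2^D$, we have $D=O(\log N_D)$ and $b_D=O((\log N_D)^{r-1})$, which gives Theorem 2(iii) with $A=r-1$, after enlarging $C$ for the finitely many small $D$. Since $\Gamma$ is finitely presented and perfect (Section 7), Theorem 1 is proved, with (a) from Proposition 10. The answer to the question in Section 1 is negative.

## 13. Large alternating groups inside $\Gamma$ and finite linear images

We prove Theorem 2(ii). The exact commutation in Lemma 7 for free prefixes puts very large alternating groups, up to a central element, inside $\Gamma$ itself. They contain elementary abelian groups of too large a rank to be linear of degree $m$.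

**Step 1.** We reduce to representations of $\Gamma$. We may take $\mathbb K$ algebraically closed. If $H\le\Gamma$ has finite index and $\rho:H\to GL_m(\mathbb K)$, the restriction to $H$ of the induced representation of $\Gamma$ contains $\rho$. So it suffices to show that every $\rho:\Gamma\to GL_m(\mathbb K)$ has finite image.

**Step 2.** We identify a finite subgroup of $\Gamma$. Let $d\ge1$, $S=\{a,a'\}^d$, $\Omega=I\times S$. By Lemma 7, Lemma 8 applies with $N=1$: $H_S$ is finite and $H_S/\langle\epsilon_d\rangle$ is a quotient of $\mathrm{Alt}(\Omega)$. By (F), $H_S$ acts on $\Omega\subset E_d$ through 3-cycles on points of distinct indices. The elements $e(u)$ from the proof of Lemma 8 act as the 3-cycles $(o_1\,o_2\,u)$; when $u$ has index $1$ or $2$, this is because $h=\langle t_1,u,t_2\rangle$ acts as $(t_1\,u\,t_2)$ and fixes $o_1,o_2$. So $H_S$ acts as $\mathrm{Alt}(\Omega)$. The element $\epsilon_d$, the square of a product of two brackets acting as 3-cycles $(p\,q\,w),(p\,q\,w')$ with $p,q,w,w'$ distinct, acts trivially. Comparing orders, $H_S/\langle\epsilon_d\rangle\cong\mathrm{Alt}(\Omega)$,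 of degree $n2^d$. The group $H_S$ is perfect, being generated by the groups $\tau_\omega(\tilde A_n)$, $\omega\in S^I$, and $\epsilon_d$ is central in $H_S$.

**Step 3.** We show that $\rho(H_S)=1$ if $d$ is large. If $\ker\rho\cap H_S$ maps onto $\mathrm{Alt}(\Omega)$, then $\rho(H_S)=\rho(\langle\epsilon_d\rangle)$ is abelian and perfect, so trivial. Otherwise, by simplicity of $\mathrm{Alt}(\Omega)$, $\ker\rho\cap H_S\subset\langle\epsilon_d\rangle$. Let $p=3$ if $\mathrm{char}\,\mathbb K\ne3$, and $p=5$ if $\mathrm{char}\,\mathbb K=3$. Lift $\lfloor n2^d/p\rfloor$ disjoint $p$-cycles to elements of order $p$ in $H_S$; if the $p$-th power of a lift is not $1$, it is $\epsilon_d$, and multiplying the lift by $\epsilon_d$ corrects this since $p$ is odd. These lifts commute: their commutators lie in the central group $\langle\epsilon_d\rangle$ of order at most $2$, and have order dividing $p$. So they generate an elementary abelian $p$-group of rank $\lfloor n2^d/p\rfloor$, which meets $\langle\epsilon_d\rangle$ trivially, and $\rho$ is injective on it. As $p\ne\mathrm{char}\,\mathbb K$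 and $\mathbb K$ is algebraically closed, its image is diagonalizable, a group of diagonal matrices with $p$-th roots of unity as entries. So its rank is at most $m$. For $d$ large this is impossible, so $\rho(H_S)=1$.

**Step 4.** We spread this to all of $C_d$. Fix such a $d$ and $\alpha\in S$. For every $\omega\in\mathcal C_d^I$ with $\omega_1=\omega_2=\omega_3=\alpha$ and $s=(1\,2\,3)$, we have $\tau_\omega(\hat s)=\langle(1,\alpha),(2,\alpha),(3,\alpha)\rangle\in H_S\subset\ker\rho$. So $\tau_\omega(\tilde A_n)\subset\ker\rho$ by (G). By (O), $C_d\subset\ker\rho$. Thus $\rho$ factors through $\Gamma/M_d$, which is finite by Proposition 9. This proves Theorem 2(ii), and with it Theorem 2. $\blacksquare$
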